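\title{The thickness of complete bipartite graphs}

\begin{abstract}
The thickness of a graph is the least number of planar subgraphs whose union is the graph. Euler's formula gives $\Theta(K_{m,n})\ge\lceil mn/(2(m+n-2))\rceil$, and a theorem of Beineke, Harary and Moon shows that equality holds except possibly when $m$ and $n$ are both odd and $n=\lfloor 2k(m-2)/(m-2k)\rfloor$ for an integer $k$. We prove equality in these remaining cases, so that the formula holds for all $2\le m\le n$. All planar layers are drawn on one fixed frame carried by the smaller color class, and the vertices of the larger class are scheduled into the frame by K\"onig's edge-coloring theorem and the integrality of circulations. The value for the single graph $K_{19,29}$ is taken from a known computation.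
\end{abstract}

\section{The problem and the result}\label{sec:intro}

The \emph{thickness} $\Theta(G)$ of a graph $G$ is the minimum number of planar subgraphs whose union is $G$. It measures how far $G$ is from being planar: $\Theta(G)\le 1$ means that $G$ is planar, and $\Theta(G)\le k$ means that the edges can be spread over $k$ sheets, each drawn without crossings. We call the planar subgraphs \emph{layers}. An edge may lie in several layers.

A standard consequence of Euler's formula is that a planar bipartite graph on $N\ge3$ vertices has at most $2N-4$ edges. A layer of $K_{m,n}$ therefore has at most $2(m+n-2)$ of the $mn$ edges, and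
\begin{equation}\label{eq:euler}
\Theta(K_{m,n})\ \ge\ \left\lceil\frac{mn}{2(m+n-2)}\right\rceil .
\end{equation}
The simplest cases suggest that counting is the only obstruction. For $m=2$ the bound is $1$, and $K_{2,n}$ is planar. Cutting the class of size $m$ into sets of at most two vertices gives $\Theta(K_{m,n})\le\lceil m/2\rceil$ in general; for $K_{3,3}$ this is $2$, and so is the lower bound $\lceil 9/8\rceil$. The bound is hardest to attain when the quotient in \eqref{eq:euler} lies just below an integer. For $1\le k<m/2$ the inequality $mn\le 2k(m+n-2)$ is equivalent to $n(m-2k)\le 2k(m-2)$, so $n=\lfloor 2k(m-2)/(m-2k)\rfloor$ is the largest $n$ for which \eqref{eq:euler} still permits $k$ layers. For this $n$ hardly any edge can be wasted. These are the values that appear in the following theorem.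

\begin{theorem}[Beineke, Harary and Moon; see {\cite[Theorem 2.4]{bib}}]\label{thm:BHM}
For $2\le m\le n$, equality holds in \eqref{eq:euler}, except possibly when $m$ and $n$ are both odd and there is an integer $k$ with $n=\lfloor 2k(m-2)/(m-2k)\rfloor$.
\end{theorem}

We call the pairs $(m,n)$ left out by this theorem \emph{exceptional}. It is known, by computation, that equality also holds for all exceptional pairs with $m<30$. Conjecture 5.1 of \cite{bib} states that there are no exceptions at all. We prove it.

\begin{theorem}\label{thm:main}
For all integers $2\le m\le n$,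
\[
\Theta(K_{m,n})=\left\lceil\frac{mn}{2(m+n-2)}\right\rceil .
\]
\end{theorem}

The proof uses Theorem~\ref{thm:BHM} for the pairs that are not exceptional, and it uses the computation for one graph only:
\begin{equation}\label{eq:1929}
\Theta(K_{19,29})=6 .
\end{equation}
For every other exceptional pair we construct the layers.

The construction draws the same auxiliary plane graph, the \emph{frame}, on the smaller class in every layer. A vertex of the larger class is put either into a face of the frame and joined to its corners, or onto an edge of the frame and joined to its two ends. Planarity is then automatic, and what remains is a scheduling problem: which vertex goes where, and in which layer. Section~\ref{sec:arith} describes the exceptional pairs by two parameters $c\ge2$ and $g\ge2$. Section~\ref{sec:g2} treats $g=2$, where the method is visible in a few lines. For $g\ge3$, Section~\ref{sec:frame} isolates the geometry in one lemma, Section~\ref{sec:budget} derives the remaining parameters by counting, Sections~\ref{sec:columns} and~\ref{sec:layers} solve the scheduling problem, and Section~\ref{sec:assembly} assembles the layers.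

\section{Two tools}\label{sec:tools}

A \emph{proper $D$-edge-coloring} gives each edge one of $D$ colors so that edges with a common end have different colors.

\begin{theorem}[K\"onig]\label{thm:konig}
A bipartite multigraph of maximum degree at most $D$ has a proper $D$-edge-coloring.
\end{theorem}

In such a coloring a vertex of degree exactly $D$ meets every color once. Colors will be layers, and a proper coloring says that nothing is asked to be in two places, and no place is asked to hold two things, in the same layer.

A \emph{circulation} in a directed network assigns a real number to each arc so that inflow equals outflow at every node. The integrality theorem for circulations says: if every arc has integer lower and upper bounds and some circulation respects them, then some integer-valued circulation respects them. We use it to round fractional edge sets. For a vertex $v$ let $\delta(v)$ be the set of edges at $v$, and for a set $D$ of edges put $h(D)=\sum_{e\in D}h(e)$.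

\begin{lemma}[Rounding]\label{lem:round}
Let $H$ be a finite bipartite graph with sides $V$ and $W$, and for each $v\in V$ let $D(v)\subseteq\delta(v)$. Suppose that $h\colon E(H)\to[0,1]$ satisfies given integer lower and upper bounds on $h(\delta(v))$ and $h(D(v))$ for $v\in V$ and on $h(\delta(u))$ for $u\in W$. Then some $h\colon E(H)\to\{0,1\}$ satisfies the same bounds.
\end{lemma}

\begin{proof}
Take nodes $\alpha$, $\omega$, two nodes $v,v^\circ$ for each $v\in V$, and a node $u$ for each $u\in W$. Take arcs $\alpha\to v$ with the bounds for $\delta(v)$, $v\to v^\circ$ with the bounds for $D(v)$, and $u\to\omega$ with the bounds for $\delta(u)$. For each edge $e=vu$ take an arc with bounds $0,1$, from $v^\circ$ to $u$ if $e\in D(v)$ and from $v$ to $u$ otherwise. Add an arc $\omega\to\alpha$ with bounds $0,|E(H)|$. Put $h(e)$ on the arc of $e$, and $h(\delta(v))$, $h(D(v))$, $h(\delta(u))$, $h(E(H))$ on the other four kinds of arcs. This is a circulation within the bounds, so there is an integral one. Its values on the edge arcs form a $0/1$-valued function, and conservation at $v$, $v^\circ$ and $u$ shows that this function satisfies the bounds.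
\end{proof}

\section{Exceptional pairs}\label{sec:arith}

Let $(m,n)$ be exceptional, with integer $k$. Since $m\ge3$ is odd and $n>0$, the quotient $2k(m-2)/(m-2k)$ is positive, which forces $1\le k<m/2$. Let $A$ and $B$ be the classes of $K_{m,n}$, with $|A|=m$ and $|B|=n$. The elements of $B$ are called \emph{labels}, and the \emph{piece} of a label in a layer is its neighborhood in that layer. We look for $k$ layers in which the pieces of every label cover $A$.

To see which parameters matter, rewrite the Euler bound for one layer as $2n+2(m-2)$, and call the size of a piece minus $2$ its \emph{excess}. A layer has total excess at most $2(m-2)$. A label must collect $m$ neighbors in $k$ layers, so it needs total excess at least $d=m-2k$. Demand is $nd$, supply is $2k(m-2)$, and by the choice of $n$ the slack $s$ is less than the demand of a single further label: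
\begin{equation}\label{eq:slack}
nd+s=2k(m-2),\qquad 0\le s<d .
\end{equation}
As $d$ is odd and positive, we can write
\[
d=2c+1,\qquad g=k-c,\qquad\text{so that}\qquad m=4c+2g+1 .
\]
The last identity is the plan of the construction: single out a vertex $z\in A$, and let a typical label have $c$ pieces with four vertices and $g$ pieces with two vertices of $A\setminus\{z\}$, and receive $z$ in addition in one of its layers.

\begin{lemma}\label{lem:basic}
Let $\varphi=\lfloor(2g-1)(2g-3)/d\rfloor$. Then
\begin{equation}\label{eq:n}
(2g-1)(2g-3)=d\varphi+s,\qquad n=4k+2g-3+\varphi .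
\end{equation}
Moreover $\varphi$ is even, $s$ is odd, $c\ge2$, $g\ge2$, and $\lceil mn/(2(m+n-2))\rceil=k$.
\end{lemma}

\begin{proof}
We have $2k=d+2g-1$ and $m-2=2d+2g-3$. Multiplying out,
\[
2k(m-2)=d(2d+6g-5)+(2g-1)(2g-3),
\]
and $2d+6g-5=4k+2g-3$. Division by $d$ with remainder and comparison with \eqref{eq:slack} give \eqref{eq:n}. Since $n$ is odd, \eqref{eq:n} shows that $\varphi$ is even, and then $s$ is odd because $(2g-1)(2g-3)$ is.

If $d=1$, then $s=0$. If $d=3$, then $(2g-1)(2g-3)=(2g-2)^2-1\equiv 2$ or $0\pmod3$, so $s\in\{0,2\}$. Both contradict the parity of $s$, so $d\ge5$ and $c\ge2$. From $m\le n$ we get $md\le nd\le 2k(m-2)<2km$, hence $d<2k=d+2g-1$ and $g\ge1$. If $g=1$, then $(2g-1)(2g-3)=-1$ and $\varphi=-1$ is odd; so $g\ge2$. Finally, adding $2kn$ to \eqref{eq:slack} gives $mn+s=2k(m+n-2)$ with $0<s<d<2(m+n-2)$, so the quotient lies strictly between $k-1$ and $k$.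
\end{proof}

By \eqref{eq:euler}, Theorem~\ref{thm:BHM} and Lemma~\ref{lem:basic}, Theorem~\ref{thm:main} follows once we show
\[
\Theta(K_{m,n})\le k\qquad\text{for every exceptional pair.}
\]
The parity statements of Lemma~\ref{lem:basic}, which are where the oddness of $n$ enters, will be used repeatedly to discard pairs $(g,c)$ that do not occur.

\section{The case $g=2$}\label{sec:g2}

For $g=2$ we have $(2g-1)(2g-3)=3<d$, so $\varphi=0$, $s=3$, $k=c+2\ge4$, $m=4k-3$ and $n=4k+1$. The smallest exceptional pair, $(13,17)$, is of this kind.

\begin{proposition}\label{prop:g2}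
For $k\ge4$, $\Theta(K_{4k-3,\,4k+1})\le k$.
\end{proposition}

\begin{proof}
\emph{The frame.} Let $A=\{z\}\cup\{u^i_a: 1\le i\le k-1,\ a\in\mathbb Z_4\}$. Draw concentric $4$-cycles $u^i_1u^i_2u^i_3u^i_4$, the radial edges $u^i_au^{i+1}_a$, and $z$ in the center joined to all $u^1_a$. The edges of this frame are guides for the drawing and belong to no layer. Its faces have the vertex sets
\[
t_a=\{z,u^1_a,u^1_{a+1}\},\qquad q^i_a=\{u^i_a,u^i_{a+1},u^{i+1}_a,u^{i+1}_{a+1}\}\ \ (1\le i\le k-2),
\]
and $Q=\{u^{k-1}_1,\dots,u^{k-1}_4\}$, the outer face.

\emph{Covering $A$ by faces.} A label should use faces that are pairwise disjoint and cover almost all of $A$. Such families are matchings in an odd cycle. With $\alpha_i=\{u^i_1,u^i_2\}$ and $\beta_i=\{u^i_3,u^i_4\}$, the cyclic sequence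
\[
\{z\},\ \alpha_1,\ \dots,\ \alpha_{k-1},\ \beta_{k-1},\ \dots,\ \beta_1,
\]
whose members we number $0,1,\dots,2k-2$ modulo $2k-1$, is a partition of $A$. Let $e_i$ be the union of members $i$ and $i+1$. Then $e_0,\dots,e_{2k-2}$ are the faces $t_1,q^1_1,\dots,q^{k-2}_1,Q,q^{k-2}_3,\dots,q^1_3,t_3$. Put
\[
M_v=\{e_{v+1},e_{v+3},\dots,e_{v+2k-3}\}.
\]
These $k-1$ faces partition $A$ minus member $v$. The face $e_i$ lies in $M_v$ exactly when $i-v\in\{1,3,\dots,2k-3\}$ modulo $2k-1$, that is, for $k-1$ values of $v$. Since $M_{v+1}=\{e_{v+2},e_{v+4},\dots,e_{v+2k-2}\}$, the families $M_v$ and $M_{v+1}$ are disjoint and together contain every face of the cycle except $e_v$.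

The same construction with $\{u^i_2,u^i_3\}$ and $\{u^i_4,u^i_1\}$ in place of $\alpha_i$ and $\beta_i$ gives a second cycle, with faces $e'_i$ running through $t_2$, the $q^i_2$, $Q$, the $q^i_4$, $t_4$, and families $M'_v$. The two cycles share only the face $Q=e_{k-1}=e'_{k-1}$.

\emph{Assigning families.} Give the labels the families $M_0,\dots,M_{2k-2}$, then $M_1$ and $M_2$ once more, and then each of $M'_{k-1}$ and $M'_k$ exactly $k$ times. This serves $(2k-1)+2+2k=4k+1$ labels. A face of the first cycle is used at most $(k-1)+1=k$ times, because $M_1$ and $M_2$ are disjoint. The families $M'_{k-1}$ and $M'_k$ avoid $Q$ and use every other face of the second cycle $k$ times. So the bipartite graph joining each label to its $k-1$ faces has maximum degree $k$, and Theorem~\ref{thm:konig} colors it properly with colors $1,\dots,k$.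

\emph{The layers.} In layer $i$, put each label that has a face of color $i$ inside that face and join it to all vertices of the face; a face receives at most one label. Each label has one unused color, and in that layer we join it to its missing member. If the member is a pair $\{u^i_a,u^i_{a+1}\}$, the label is drawn as the midpoint of a path running along the frame edge $u^i_au^i_{a+1}$, several such paths side by side. If the member is $\{z\}$, the label is a pendant vertex next to $z$. No two edges cross, and the pieces of every label cover $A$.
\end{proof}

\begin{example}[$K_{13,17}$ in four layers]\label{ex:1317}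
Let $k=4$; indices are modulo $7$ and $M_v=\{e_{v+1},e_{v+3},e_{v+5}\}$. In the second cycle, $M'_3=\{q^2_4,t_4,q^1_2\}$ and $M'_4=\{q^1_4,t_2,q^2_2\}$. The $i$-th label with family $M'_3$ uses its three faces in layers $i+1,i+2,i+3$ modulo $4$ and its missing pair in layer $i$, and the four labels with family $M'_4$ follow the same rule. In the first cycle, start by letting the label $M_v$ use $e_{v+1},e_{v+3},e_{v+5}$ in layers $1,2,3$; this fills all seven faces in these layers and leaves them empty in layer $4$. The second label with family $M_1$ takes $e_2,e_4,e_6$ in layers $4,1,3$, which pushes the use of $e_4$ by $M_3$ and of $e_6$ by $M_1$ to layer $4$. The second label with family $M_2$ takes $e_3,e_5,e_0$ in layers $4,1,3$, which pushes the use of $e_5$ by $M_4$ and of $e_0$ by $M_2$ to layer $4$. The four displaced labels are distinct, so the coloring is proper. The slack $s=3$ is visible: the quadrilateral $e_1$ stays empty in layer $4$, which wastes excess $2$, and the label $M_0$ has a piece of size one, which wastes $1$.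
\end{example}

In this frame $z$ has four triangles around it, so it meets four labels per layer, plus one pendant label in total: $n=4k+1$. For $g\ge3$ we have $n\ge4k+3$ by \eqref{eq:n}, and $n/k$ can be much larger than $4$. The vertex $z$ then needs many more neighbors per layer, at no loss of excess. This is the difficulty that the rest of the paper deals with.

\section{The ladder frame}\label{sec:frame}

From now on $g\ge3$. Write $m=2p+1$, so that $p=2c+g$, and let $A=\{z\}\cup P_1\cup\dots\cup P_p$ with pairs $P_j=\{L_j,R_j\}$.

On the sphere draw disjoint parallel circles $\Gamma_1,\dots,\Gamma_p$ in this order. Place $L_j$ and $R_j$ on $\Gamma_j$; they split it into a front arc $f_j$ and a back arc $b_j$. For $1\le j\le p-1$ draw a \emph{left rail} $\lambda_j$ from $L_j$ to $L_{j+1}$ and a \emph{right rail} $\rho_j$ from $R_j$ to $R_{j+1}$. They divide the annulus between $\Gamma_j$ and $\Gamma_{j+1}$, called \emph{column $j$}, into a front part bounded by $f_j,\rho_j,f_{j+1},\lambda_j$ and a back part bounded by $b_j,\rho_j,b_{j+1},\lambda_j$. Thicken every arc to a \emph{lens}, a thin closed disc bounded by two curves (its \emph{sides}) with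 the same ends as the arc, so that lenses meet only in common ends. What remains of the front and back parts of column $j$ are open discs $\Phi_j$ and $\Psi_j$, the \emph{cells}; each has the four vertices of $P_j\cup P_{j+1}$ on its boundary. As before, the arcs are not edges.

A label in a cell of column $j$ can be joined to the four corners. Its piece $P_j\cup P_{j+1}$ is a \emph{domino at column $j$}, and its four edges cut the cell into four \emph{sectors}, one next to each lens around the cell. A lens holds any number of labels joined to its two ends, as paths side by side.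

If all $2(p-1)$ cells hold dominos, the excess is $4(p-1)$, which is only $2$ short of the supply $2(m-2)=4p-2$; placing $z$ then yields only two more edges. To give $z$ more neighbors we empty some consecutive front cells and put $z$ there. Emptying $\Phi_j$ loses excess $2$, so it has to create two new neighbors of $z$, one across each rail of column $j$. Across an empty rail, $z$ reaches the label in $\Psi_j$. Across the other rail it would reach the same label again, so there it must meet a label that sits on the rail. The following definition lists the resulting configurations; see Figure~\ref{fig:layer}.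

\begin{definition}\label{def:adm}
Fix an integer $w$ with $1\le w\le p-3$, and let $j_0\in\{1,2\}$. An assignment of one piece to each label is an \emph{admissible layer}, called \emph{wide} if $j_0=1$ and \emph{narrow} if $j_0=2$, if every label is of one of the following four kinds and the stated conditions hold.
\begin{enumerate}
\item[(L1)] \emph{Cell labels.} The label is given a cell of some column $j$, and its piece is $P_j\cup P_{j+1}$, possibly with $z$ added. Each cell is given to at most one label, and $\Phi_{j_0},\dots,\Phi_{w+1}$ to none. The vertex $z$ is added only in the cells $\Psi_j$ with $j_0\le j\le w+1$, in $\Phi_{w+2}$, and, if $j_0=2$, in $\Phi_1$.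
\item[(L2)] \emph{Rungs.} The piece is a pair $P_j$.
\item[(L3)] \emph{Rail labels.} The piece is $\{L_j,L_{j+1}\}$ or $\{R_j,R_{j+1}\}$ with $1\le j\le w+1$, possibly with $z$ added. The vertex $z$ is added only if $j\ge j_0$, and for at most one rail label of each column. For each $j$, all rail labels of column $j$ use the same rail.
\item[(L4)] \emph{The top label.} The piece is $P_1\cup\{z\}$. There is at most one such label, and none if $j_0=2$.
\end{enumerate}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=0.75cm,
 va/.style={circle,fill=black,inner sep=1.6pt},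
 vc/.style={circle,draw,fill=white,inner sep=1.6pt},
 vb/.style={rectangle,draw,fill=white,inner sep=2.2pt}]
\fill[gray!18] (0,0)--(0.5,-1)--(0,-2)--(0.5,-3)--(0,-4)--(3,-4)--(3,0)--cycle;
\draw[dotted] (0,0)--(0,-6) (3,0)--(3,-6) (6,0)--(6,-6) (0,0)--(6,0) (3,-2)--(6,-2) (0,-4)--(6,-4) (0,-6)--(6,-6);
\draw (0,0)--(3,0) (0,0)--(0.5,-1)--(0,-2)--(0.5,-3)--(0,-4) (0,-2)--(0,-4) (3,-4)--(6,-4);
\draw (0,-4)--(3,-6) (3,-4)--(0,-6);
\draw (3,0)--(6,-2) (6,0)--(3,-2) (3,-2)--(6,-4) (6,-2)--(3,-4) (3,-4)--(6,-6) (6,-4)--(3,-6);
\draw[very thick] (1.5,-2)--(1.5,0) (1.5,-2)--(0.5,-1) (1.5,-2)--(0.5,-3) (1.5,-2)--(4.5,-1) (1.5,-2)--(4.5,-3) (1.5,-2)--(1.5,-5);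
\foreach \j/\y in {1/0,2/-2,3/-4,4/-6}{
 \node[va,label=left:$L_{\j}$] at (0,\y) {};
 \node[va,label={[label distance=-2pt]above left:$R_{\j}$}] at (3,\y) {};
 \node[vc,label=right:$L_{\j}$] at (6,\y) {};}
\node[va,label={[label distance=-1pt]left:$z$}] at (1.5,-2) {};
\foreach \a/\y in {1.5/0,0.5/-1,0.5/-3,0/-3,4.5/-1,4.5/-3,4.5/-5,1.5/-5,4.5/-4}{\node[vb] at (\a,\y) {};}
\end{tikzpicture}
\caption{Columns $1$ to $3$ of a wide layer with $w=1$, cut open along the left rails; the hollow vertices on the right are identified with $L_1,\dots,L_4$. Front cells are on the left, back cells on the right. Dots are vertices of $A$, squares are labels, and dotted arcs are the frame, not edges. The front cells $\Phi_1,\Phi_2$ are emptied (shaded), and $z$ is joined to six labels: the top label, one label on each left rail, the labels of $\Psi_1$ and $\Psi_2$ across the empty right rails, and the label of $\Phi_3$. A second rail label between $L_2,L_3$ and a rung between $R_3,L_3$ are also shown.}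
\label{fig:layer}
\end{figure}

\begin{lemma}\label{lem:planar}
In an admissible layer, the graph joining each label to its piece is planar.
\end{lemma}

\begin{proof}
First ignore $z$. Put each cell label into its cell and join it to the corners. Draw the rungs with piece $P_j$ in the lens of the back arc $b_j$, the top label in the lens of $f_1$, and the rail labels in the lens of their rail, with the one that has $z$ in its piece nearest to $\Phi_j$. Cells and lenses overlap only in vertices of $A$, so there are no crossings. The lenses of $f_2,\dots,f_p$ are empty.

Let $U$ be the union of the cells $\Phi_{j_0},\dots,\Phi_{w+1}$ and the lenses of the arcs $f_j$ with $j_0<j\le w+1$, without their ends. Nothing has been drawn in $U$. It is an open disc bounded by a simple closed curve, which consists of one side of the lens of each of $f_{j_0}$, $f_{w+2}$, and $\lambda_j,\rho_j$ for $j_0\le j\le w+1$. Place $z$ in $U$. Each required edge at $z$ leaves $U$ through one of these sides and continues as follows.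
\begin{itemize}
\item To the rail label of column $j$ with $z$ in its piece: it is the label next to $U$ in its lens.
\item To the label in $\Psi_j$, $j_0\le j\le w+1$: across the lens of a rail of column $j$ that is empty by (L3), and then through the sector of $\Psi_j$ next to that lens.
\item To the label in $\Phi_{w+2}$ (a cell, as $w+2\le p-1$): across the empty lens of $f_{w+2}$ and the sector next to it.
\item If $j_0=2$, to the label in $\Phi_1$: across the empty lens of $f_2$ and the sector next to it. If $j_0=1$, to the top label, the only label in the lens of $f_1$.
\end{itemize}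
By (L1), (L3) and (L4) these are all edges at $z$. They use pairwise different sides of $U$, since in column $j$ the first kind uses an occupied rail and the second an empty one. Hence they can be drawn inside the disc $U$ as a star without crossings, and outside $U$ they run in pairwise disjoint regions that contain no other edge.
\end{proof}

The last condition in (L3) is the one that costs effort. A label with piece $\{z,L_j,L_{j+1}\}$ has to collect $R_j,R_{j+1}$ in another layer, on the rail $\rho_j$. If in that layer another label sits on $\lambda_j$, both rails are occupied and the drawing has no route from $z$ to $\Psi_j$.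

\section{Counting places}\label{sec:budget}

In a wide layer $z$ can be joined to $w+1$ back-cell labels, $w+1$ rail labels, the label of $\Phi_{w+2}$ and the top label, $2w+4$ in all; in a narrow layer the count is $w+w+1+1=2w+2$. With $x$ wide and $r=k-x$ narrow layers there are $2(w+1)k+2x$ places for an edge at $z$. This number is even and must be at least the odd number $n$; we make it $n+1$. So we define $w$ and $x$ by division with remainder,
\begin{equation}\label{eq:wx}
\frac{n+1}2=2k+g-1+\frac\varphi2=(w+1)k+x,\qquad 0\le x<k,\qquad r=k-x\ge1,
\end{equation}
where the first equality is \eqref{eq:n}. As $\varphi\ge0$, we have $w\ge1$.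

\begin{lemma}\label{lem:cases}
Let $g\ge3$. One of the following holds.
\begin{enumerate}
\item[(I)] $g\ge c+2$. Then $g\ge4$, $k\le2g-2$, $w\ge2$, and $x\ge1$ if $w=2$.
\item[(II)] $3\le g\le c-1$. Then $c\ge6$, $w=1$, $x=g-1+\varphi/2\ge2$, $r\ge5$, $r\ge c+2-g$; and if $g=3$, then $c\ge8$ and $\varphi=0$.
\item[(III)] $(g,c)=(3,3)$, that is, $(m,n)=(19,29)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $g\ge c+2$. Then $g\ge4$ since $c\ge2$, and $k=g+c\le2g-2$. Also $(2g-1)(2g-3)\ge(2c+3)d$, so $\varphi\ge2c+3$, and $\varphi\ge2c+4$ by parity. Hence $(w+1)k+x\ge 2k+g-1+c+2=3k+1$, which gives the claims on $w$ and $x$.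

If $g=c+1$, then $d=2g-1$ and $s=0$, which is impossible. If $g=c$, then $(2c-1)(2c-3)=d(2c-5)+8$, so $s=8$ for $c\ge4$, which is impossible; for $c=3$ we get $15=7\cdot2+1$, $\varphi=2$, $k=6$, $m=19$, $n=29$.

Let $3\le g\le c-1$. The pairs $(g,c)=(3,4),(3,5),(4,5)$ give $s=6,4,2$ (the remainders of $15$ modulo $9$, $15$ modulo $11$, $35$ modulo $11$), so $c\ge6$. Next, $(2g-1)(2g-3)\le(2c-3)(2c-5)=d(2c-9)+24$ and $24<2d$, so $\varphi\le2c-8$ and
\[
k-\Bigl(g-1+\frac\varphi2\Bigr)=c+1-\frac\varphi2\ge5 .
\]
Thus \eqref{eq:wx} holds with $w=1$, $x=g-1+\varphi/2\ge2$, and $r=c+1-\varphi/2\ge5$. Since $2g-3<d$, we have $\varphi<2g-1$, so $\varphi\le2g-2$ and $r\ge c+2-g$. If $g=3$, then $\varphi=\lfloor15/d\rfloor$ equals $1$ for $c=6,7$, which is odd; so $c\ge8$ and $\varphi=0$.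
\end{proof}

Case (III) is settled by \eqref{eq:1929}. \emph{From now on (I) or (II) holds}; in both cases $k\ge6$.

Now count cells. Over all $k$ layers, column $1$ offers $x+2r=2k-x$ cells, each of the columns $2,\dots,w+1$ offers $k$ back cells, and each of the remaining $\ell=p-w-2$ columns $w+2,\dots,p-1$ offers $2k$ cells. The labels need $nc$ dominos. Supply and demand match up to the slack:
\begin{equation}\label{eq:cells}
(2k-x)+wk+2k\ell=nc+\frac{s-1}2 .
\end{equation}
Indeed, \eqref{eq:slack} reads $2nc+n+s=2k(2p-1)$, so by \eqref{eq:wx}
\[
2kp=nc+\frac{s-1}2+\frac{n+1}2+k=nc+\frac{s-1}2+(w+2)k+x,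
\]
and subtracting $2k(w+2)$ gives \eqref{eq:cells}. So the slack $s$ is spent on one unused place at $z$ and on $(s-1)/2$ empty cells. This number is a nonnegative integer because $s$ is odd, and $(s-1)/2\le c-1<k$ because $s<d$.

Every label must use one place at $z$. We sort the labels by that place. Number them $0,\dots,n-1$ and cut this range into consecutive intervals
\[
F=[0,x),\qquad K=[x,2k),\qquad Z=[2k,2k+|Z|),\qquad C=[2k+|Z|,n),
\]
with $|Z|=wk+2x-1$; by \eqref{eq:wx}, $|C|=wk$. Partition $K=K_1\cup K_2$ with $|K_1|=k$, $|K_2|=r$, and $C=C_2\cup\dots\cup C_{w+1}$ with $|C_j|=k$. The intended use of the columns $1,\dots,w+2$ is the following.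
\begin{center}
\begin{tabular}{lcll}
group & size & cells used in columns $1,\dots,w+2$ & receives $z$ \\ \hline
$F$ & $x$ & $\Phi_{w+2}$ & in $\Phi_{w+2}$\\
$K_1$ & $k$ & $\Psi_1$ (wide) or $\Phi_1$ (narrow); $\Psi_{w+2}$ & in column $1$\\
$K_2$ & $r$ & $\Psi_1$ (narrow); $\Phi_{w+2}$ & in $\Phi_{w+2}$\\
$C_j$ & $k$ & $\Psi_j$ & in $\Psi_j$\\
$Z$ & $wk+2x-1$ & none & on a rail or as top label
\end{tabular}
\end{center}
This fills all cells of these columns. The $Z$-labels have $(w+2)x+wr=|Z|+1$ places available. They stay out of the columns $1,\dots,w+2$ so that $P_1,\dots,P_{w+2}$ remain uncovered and any of these places suits any $Z$-label. Since dominos leave only $g$ pairs uncovered and $w+2\ge3$, this design cannot serve $g=2$, which is why that case had its own frame.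

\begin{example}\label{ex:1947}
For $(g,c)=(5,2)$ we get $63=5\cdot12+3$, so $\varphi=12$, $s=3$, $k=7$, $(m,n)=(19,47)$, $p=9$. From $24=3\cdot7+3$ we get $w=2$, $x=3$, $r=4$, $\ell=5$. There are $3\cdot8+4\cdot6=48$ places at $z$ and $11+14+70=95$ cells for $94$ dominos. The groups are $F=[0,3)$, $K=[3,14)$, $Z=[14,33)$, $C=[33,47)$.
\end{example}

\section{Choosing the columns}\label{sec:columns}

We first decide which columns each label uses, regardless of layers. The dominos of a label must be disjoint, so its columns must be pairwise non-consecutive. Labels in $K\cup C$ have one domino in the columns $1,\dots,w+1$ and need $c-1$ more; labels in $F\cup Z$ need $c$. In the next lemma the index $j\in\{1,\dots,\ell\}$ stands for column $w+1+j$.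

\begin{lemma}\label{lem:columns}
We have $\ell\ge2$, and there are sets $X(y)\subseteq\{1,\dots,\ell\}$, $0\le y<n$, none containing two consecutive integers, such that
\begin{enumerate}
\item[(i)] each $j<\ell$ lies in exactly $2k$ of the sets, and $\ell$ in exactly $2k-\frac{s-1}2$;
\item[(ii)] $1\in X(y)$ if and only if $y<2k$;
\item[(iii)] $|X(y)|=c$ for $y\in F\cup Z$, and $|X(y)|=c-1$ for $y\in K\cup C$.
\end{enumerate}
\end{lemma}

The natural attempt is to list the cells column by column and deal them out to the labels cyclically. Since $n>4k$, a label then skips at least one column between turns. The deal gives the extra turn to the first labels, however, and these include labels of $K$, which should not have it. We repair this by letting such a label swap the tail of its sequence with a label of $Z$.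

\begin{proof}
\emph{The cyclic deal.} Let $n_H=|F|+|Z|=wk+3x-1$, so that $0<n_H<n$, and let $N=n(c-1)+n_H=nc-|K|-|C|$. By \eqref{eq:cells}, $N=2k\ell-\frac{s-1}2$. Consider positions $t=0,\dots,N-1$ with $\operatorname{col}(t)=\lfloor t/2k\rfloor+1$. As $\frac{s-1}2<k$, the value $j$ is taken by $2k$ positions for $j<\ell$ and by $2k-\frac{s-1}2$ positions for $j=\ell$. From $c\ge2$ we get $2k\ell\ge N\ge n>4k$, so $\ell\ge2$.

Let label $y$ own the positions $t_i(y)=y+(i-1)n$, for $1\le i\le c$ if $y<n_H$ (the label is \emph{high}) and for $1\le i\le c-1$ otherwise (\emph{low}). This partitions the positions. Call an increasing sequence of positions \emph{spaced} if $\operatorname{col}$ grows by at least $2$ at each step; a step of length at least $4k$ does this. So every label owns a spaced sequence. Labels of $F$ are high, and labels of $C$ are low because they are at least $2k+|Z|\ge n_H$. It remains to correct the high labels of $K$ and the low labels of $Z$.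

\emph{Pairing.} Let $\Delta=\max(|Z|,2k-x)$, and pair each high label $y\in K$, that is, $y\in[x,\min(2k,n_H))$, with $y'=y+\Delta$. If $n_H\ge2k$, then $\Delta=|Z|$ and $y'$ runs over $[n_H,2k+|Z|)$. If $n_H<2k$, then $\Delta=2k-x$ and $y'$ runs over $[2k,2k+|Z|)$. In both cases $y'$ runs exactly over the low labels of $Z$.

\emph{Exchanging tails.} For each pair choose $i$ with $1\le i\le c-1$, and reassign
\begin{align*}
y&:\ t_1(y),\dots,t_i(y),\,t_{i+1}(y'),\dots,t_{c-1}(y'),\\
y'&:\ t_1(y'),\dots,t_i(y'),\,t_{i+1}(y),\dots,t_c(y).
\end{align*}
Now $y$ owns $c-1$ positions, $y'$ owns $c$, and first positions are unchanged. The new step of $y$, if present, has length $n+\Delta\ge4k$. The new step of $y'$ starts at $t_i(y')$ and has length $n-\Delta$. With $o_i\in[0,2k)$ the residue of $t_i(y')$ modulo $2k$, this step raises $\operatorname{col}$ by at least $2$ exactly when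
\begin{equation}\label{eq:step}
o_i+(n-\Delta)\ge4k .
\end{equation}
Suppose that \eqref{eq:step} holds for every pair, and let $X(y)$ be the set of values of $\operatorname{col}$ on the positions of $y$. All sequences are spaced, so no $X(y)$ contains consecutive integers, and (i) and (iii) hold. Only a first position can have $\operatorname{col}=1$, and the first position of $y$ is $y$; this is (ii). It remains to find $i$.

\emph{Case (I).} Here $|Z|=wk+2x-1\ge2k$, since $w\ge3$, or $w=2$ and $x\ge1$. So $\Delta=|Z|$ and $n-\Delta=(w+2)k\ge4k$, and $i=1$ works.

\emph{Case (II).} Here $n=4k+2x-1$, $|Z|=k+2x-1$, $n_H=k+3x-1$, and $o_{i+1}\equiv o_i+u\pmod{2k}$ with $u=2x-1$. Condition \eqref{eq:step} will ask that $o_i$ lie in a final segment of $[0,2k)$, and we may take up to $c-2$ steps from $o_1$ to get there. Recall $c\ge6$, $g\le x+1$ and $k\le2c-1$.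

Suppose $3x\le k$. Then $n_H<2k$, $\Delta=2k-x$, $n-\Delta=2k+3x-1$, and \eqref{eq:step} reads $o_i\ge\theta$ with $\theta=2k-3x+1$. Since $\theta+u=2k-x<2k$, a step from a value below $\theta$ adds $u$ without reduction modulo $2k$, so $[\theta,2k)$ is reached after at most $\lceil\theta/u\rceil$ steps. We have $\theta=2g+2c-3x+1\le2c+3-x$. If $x=2$, then $g=3$, $c\ge8$, $u=3$, and $\theta/u\le(2c+1)/3\le c-2$ because $c\ge7$. If $x\ge3$, then $u\ge5$, and $\theta/u\le2c/5\le c-2$ because $c\ge4$.

Suppose $3x\ge k+1$. Then $n_H\ge2k$, $\Delta=|Z|$, $n-\Delta=3k$, and \eqref{eq:step} reads $o_i\ge k$. We may assume $o_1<k$. If $u\le k$, a step from a value below $k$ adds $u$ without reduction, and $2u=4x-2\ge(4k-2)/3\ge k$; so at most $2\le c-2$ steps reach $[k,2k)$. If $u>k$, a step subtracts $v=2k-u=2r+1$ modulo $2k$, where $11\le v<k$. The first step that passes below $0$ lands in $[2k-v,2k)\subseteq[k,2k)$, and it comes after at most $\lfloor(k-1)/v\rfloor+1=\lceil k/v\rceil$ steps. Finally $k/v\le(2c-1)/11\le c-2$ because $c\ge3$.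
\end{proof}

In Example~\ref{ex:1947}, $n_H=22$, all of $K=[3,14)$ is high, and $\Delta=19$. Label $3$ first owns positions $3$ and $50$, label $22$ owns $22$. After the exchange $X(3)=\{1\}$, and label $22$ owns $22$ and $50$, so $X(22)=\{2,4\}$.

Since $\ell\ge2$, we have $w\le p-4$, as Definition~\ref{def:adm} requires. The \emph{domino columns} of a label $y$ are the columns $w+1+j$ with $j\in X(y)$, together with column $1$ if $y\in K$ and column $j$ if $y\in C_j$.

\begin{corollary}\label{cor:columns}
Every label has exactly $c$ domino columns, no two consecutive, so its dominos leave exactly $g$ pairs uncovered. Column $w+2$ is used exactly by $F\cup K$. The dominos of a $Z$-label leave $P_1,\dots,P_{w+2}$ uncovered.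
\end{corollary}

\begin{proof}
The count is Lemma~\ref{lem:columns}(iii). For $y\in K$ the extra column is $1$ and the others are at least $w+2\ge3$. For $y\in C_j$ the extra column is $j\le w+1$ and the others are at least $w+3$ by (ii). The $c$ dominos cover $2c$ of the $p=2c+g$ pairs. The second claim is (ii), which also shows that all columns of a $Z$-label are at least $w+3$.
\end{proof}

\section{Choosing the layers}\label{sec:layers}

\subsection{The slot graph}

We encode the question ``in which layer does a label use a given column'' as an edge coloring. Add $\frac{s-1}2$ \emph{dummies}, each counted as a user of the last column $p-1$ only; then every column $j\ge w+2$ has exactly $2k$ users. Let $G$ be the bipartite graph whose \emph{left vertices} are the labels and the dummies and whose right vertices are the following \emph{slots}: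
\begin{itemize}
\item $S_1$ joined to $K_1$, and $S_1'$ joined to $K_2$;
\item $S_j$ joined to $C_j$, for $2\le j\le w+1$;
\item $S_{w+2}$ joined to $K_2\cup F$, and $S'_{w+2}$ joined to $K_1$;
\item for $w+3\le j\le p-1$, slots $S_j$ and $S_j'$, each joined to $k$ of the $2k$ users of column $j$, where the $\zeta_j$ users from $Z$ are split into $\lceil\zeta_j/2\rceil$ and $\lfloor\zeta_j/2\rfloor$ and the other users fill up the two slots;
\item $Z^*$ joined to all of $Z$.
\end{itemize}
A slot $S_j$ or $S'_j$ stands for a cell of column $j$, and $Z^*$ stands for the rail and top places at $z$. All slots other than $S_1'$ (degree $r$) and $Z^*$ have degree $k$ and are called \emph{full}. Edges not at $Z^*$ are \emph{domino edges}. Every label has $c$ of them, and those of a $Z$-label end at full slots. By the even split, a full slot has at most $\lceil|Z|/2\rceil$ neighbors in $Z$.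

If the edges of $G$ are assigned to layers, a layer is \emph{free} for a label when the label has no edge in it. Our goal is the following schedule.

\begin{proposition}\label{prop:schedule}
The edges of $G$ can be assigned to $k$ layers, $x$ of them called wide and $r$ narrow, and two disjoint sets $\Lambda_L,\Lambda_R$ of layers can be chosen, such that:
\begin{enumerate}
\item[(S1)] every left vertex and every slot other than $Z^*$ has at most one edge in each layer, and $S_1'$ has no edge in a wide layer;
\item[(S2)] $Z^*$ has at most $w+2$ edges in each wide layer and at most $w$ in each narrow layer;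
\item[(S3)] every $Z$-label $v$ has a free layer $\sigma(v)\in\Lambda_L\cup\Lambda_R$, with $\sigma(v)\in\Lambda_R$ if the $Z^*$-edge of $v$ is in a layer of $\Lambda_L$, and $\sigma(v)\in\Lambda_L$ if it is in a layer of $\Lambda_R$.
\end{enumerate}
\end{proposition}

Condition (S3) answers the difficulty in (L3). In the layers of $\Lambda_L$ only left rails will be occupied and in those of $\Lambda_R$ only right rails, and the rail pieces without $z$ will be confined to these layers.

K\"onig's theorem treats all colors alike, whereas (S1) and (S2) distinguish wide from narrow layers. So we first split $E(G)$ into a wide and a narrow part by rounding, and color afterwards. The sets $\Lambda_L,\Lambda_R$ will be two halves of the larger class of layers, where there is most room. Call the narrow class \emph{major} if $r\ge x$ and the wide class major otherwise, and put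
\[
\kappa=\max(x,r)\ge k/2\ge3,\qquad \kappa_0=2\lfloor\kappa/2\rfloor\in\{\kappa-1,\kappa\}.
\]
The sets $\Lambda_L$ and $\Lambda_R$ will have $\kappa_0/2\ge1$ layers each. For a $Z$-label to keep a free layer in each of them, it should have at most $\kappa_0-2$ dominos in the major class. If dominos are spread evenly over the layers it has $c\kappa/k=\kappa-g\kappa/k$ of them there, which leads to the following inequality.

\begin{lemma}\label{lem:room}
We have $g\kappa\ge(\kappa-\kappa_0+2)k$, except possibly in two cases:
\begin{enumerate}
\item[(E1)] $g=3$; then $w=1$, $x=2$, $k=c+3\ge11$, $\kappa=r=k-2$;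
\item[(E2)] $(g,c)=(4,7)$; then $w=1$, $k=11$, $x=4$, $\kappa=r=7$.
\end{enumerate}
In both cases the narrow class is major.
\end{lemma}

\begin{proof}
We need $g\kappa\ge2k$ for even $\kappa$ and $g\kappa\ge3k$ for odd $\kappa$. If $g\ge6$, then $g\kappa\ge6\cdot k/2=3k$. Let $g\le5$.

In case (I), $(g,c)$ is $(4,2)$, $(5,3)$ or $(5,2)$. The first two have $s=0$, as $5\mid35$ and $7\mid63$, so they do not occur. The third is Example~\ref{ex:1947}: $\kappa=4$ is even and $20\ge14$.

In case (II), $x=g-1+\varphi/2$ and $d\ge13$. Let $g=5$. Then $\varphi=\lfloor63/d\rfloor\le4$ and $x\le6$. If $5x\le2k$, then $\kappa\ge r\ge3k/5$ and $g\kappa\ge3k$. Otherwise $2k<30$, so $6\le c\le9$, with $\varphi=4,4,3,3$. Parity leaves $c\in\{6,7\}$, where $x=6$, $k\in\{11,12\}$, $r\in\{5,6\}$; so $\kappa=6$ is even and $30\ge2k$.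

Let $g=4$. Then $\varphi=\lfloor35/d\rfloor\le2$ is even. If $\varphi=0$, then $c\ge18$, $x=3$, $\kappa=k-3$, and $4(k-3)\ge3k$ as $k\ge12$. If $\varphi=2$, then $c\in\{6,7,8\}$, $x=4$, $k=10,11,12$, and $\kappa=r=6,7,8$. For $\kappa=6$ and $8$ we have $24\ge20$ and $32\ge24$, and $\kappa=7$ is (E2).

For $g=3$, Lemma~\ref{lem:cases} gives $c\ge8$ and $\varphi=0$, so $x=2$; this is (E1).
\end{proof}

For the pair $(19,29)$ one has $k=6$, $x=r=\kappa=3$, and the inequality would read $9\ge18$. There we rely on \eqref{eq:1929} instead.

\subsection{Wide and narrow edges}

\begin{lemma}\label{lem:split}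
There is a partition $E(G)=E_W\sqcup E_N$ such that:
\begin{enumerate}
\item[(a)] every full slot has $x$ edges in $E_W$ and $r$ in $E_N$;
\item[(b)] all edges at $S_1'$ are in $E_N$;
\item[(c)] $Z^*$ has at most $(w+2)x$ edges in $E_W$ and at most $wr$ in $E_N$;
\item[(d)] every left vertex has at most $x$ edges in $E_W$ and at most $r$ in $E_N$;
\item[(e)] every $Z$-label has at most $\kappa-2$ domino edges in the major part, and at most $\kappa_0-2$ if its $Z^*$-edge is in the major part.
\end{enumerate}
Here the major part is $E_N$ if $r\ge x$ and $E_W$ otherwise.
\end{lemma}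

\begin{proof}
If $x=0$, then case (I) holds, $\kappa=r=k$, and we take $E_N=E(G)$. Left degrees are at most $c+1\le k$, the slot $Z^*$ has $wk-1$ edges, and (e) holds because $c=k-g\le k-4\le\kappa_0-2$.

Let $x\ge1$. We give a function $h\colon E(G)\to[0,1]$, the share of an edge in $E_W$, and put $\bar h=1-h$. An upper bound on the $\bar h$-sum over a set of edges is a lower bound on its $h$-sum, so (a)--(d) are integer bounds on sums $h(\delta(\cdot))$. With $D(v)$ the set of domino edges at $v$, bounds on the number of domino edges of a label in either part are integer bounds on $h(D(v))$. By Lemma~\ref{lem:round} it suffices to satisfy the bounds fractionally. Note that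
\begin{equation}\label{eq:Z}
|Z|-wr=(w+2)x-1 ,
\end{equation}
so (c) holds whenever $\bar h(\delta(Z^*))=wr$.

\emph{General case: $r\ge2$, and neither (E1) nor (E2).} Put $h=x/k$ at full slots, $h=0$ at $S_1'$, and $h=\psi$ at $Z^*$, where $1-\psi=wr/|Z|$ and, by \eqref{eq:Z}, $\psi=((w+2)x-1)/|Z|$. Then (a), (b), (c) hold. For (d) we go through the left vertices. A dummy has sums $x/k$ and $r/k$. A label outside $K_2\cup Z$ has sums $cx/k\le x$ and $cr/k\le r$. A label of $K_2$ has $h$-sum $(c-1)x/k\le x$ and $\bar h$-sum $1+(c-1)r/k$, which is at most $r$ exactly when $r(g+1)\ge k$. In case (I), $r(g+1)\ge2(g+1)\ge k$. In case (II),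
\[
r(g+1)-k\ge(c+2-g)(g+1)-(g+c)=g(c-g)+2>0 .
\]
A $Z$-label has sums $cx/k+\psi$ and $cr/k+1-\psi$, so we need $\psi\le gx/k$ and $1-\psi\le gr/k$. Since $|Z|\ge wk$, we have $\psi\le(w+2)x/(wk)\le3x/k\le gx/k$, using $g\ge3$, and $1-\psi\le r/k$. For (e) we impose the stronger bound that every $Z$-label has at most $\kappa_0-2$ domino edges in the major part. The fractional value is $\kappa-g\kappa/k\le\kappa_0-2$ by Lemma~\ref{lem:room}.

\emph{Case $r=1$.} Then (I) holds, $x=\kappa=k-1$, and $K_2=\{v_0\}$. The even distribution fails, because $v_0$ exhausts its single narrow edge at $S_1'$; so we move its narrow share at the other slots to its neighbors there. Put $\bar h=1$ at $S_1'$. At a full slot adjacent to $v_0$ put $\bar h=0$ on the edge of $v_0$ and $\bar h=1/(k-1)$ on the other edges. At the other full slots put $\bar h=1/k$, and at $Z^*$ put $\bar h=w/|Z|\le1/k$. The $\bar h$-sum is $1=r$ at every full slot and $w=wr$ at $Z^*$, which gives (a), (b), (c). The $\bar h$-sum at $v_0$ is $1$. At any other left vertex it is at most $c/(k-1)+1/k\le\frac12+\frac16$, since $c\le g-2$ means $c\le k/2-1$. The $h$-sums are at most the degree, hence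 at most $c+1\le k-1=x$. Condition (e) needs no bound, since $c=k-g\le k-4=\kappa-3\le\kappa_0-2$.

In the two remaining cases the uniform share may leave $Z$-labels with too many narrow dominos. We fix the $Z^*$-edges by hand, raise the wide share of the $Z$-labels at the expense of the others, and apply Lemma~\ref{lem:round} to $G-Z^*$.

\emph{Case (E1):} $w=1$, $c=k-3$, $x=2$, $r=\kappa=k-2$, $|Z|=k+3$, $k\ge11$. Split $Z=Z_W\cup Z_N$ with $|Z_W|=5$ and $|Z_N|=k-2$, and put the $Z^*$-edges of $Z_W$ into $E_W$ and those of $Z_N$ into $E_N$. Then (c) holds, as $5\le6$ and $k-2=wr$. Put $h=1/c$ on the domino edges of $Z_W$, $h=2/c$ on those of $Z_N$, and $h=0$ at $S_1'$. At a full slot with $\zeta$ neighbors in $Z_N$ and $\zeta'$ in $Z_W$, give each other edge the value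
\[
\eta=\frac{2-(2\zeta+\zeta')/c}{k-\zeta-\zeta'},
\]
so that the $h$-sum at the slot is $2=x$. By the even split, $\zeta+\zeta'\le(k+4)/2\le k-3=c<k$, so $\eta\ge0$. Clearing denominators, $\eta\le2/c$ is equivalent to $\zeta'\le2(k-c)=6$, which holds as $\zeta'\le5$. We impose (a), (b), and $h$-sums exactly $1$ on $Z_W$, exactly $2$ on $Z_N$, and at most $2$ on the other left vertices, which have at most $c$ edges of value at most $2/c$. After rounding, every left vertex has at most $2$ edges in $E_W$, counting the $Z^*$-edge for $Z_W$. In $E_N$ a vertex outside $Z$ has at most $c\le r$ edges, a label of $Z_N$ has $(c-2)+1$, and a label of $Z_W$ has $c-1$. So (d) holds. For (e), labels of $Z_N$ have $c-2=\kappa-3\le\kappa_0-2$ domino edges in $E_N$, and labels of $Z_W$ have $c-1=\kappa-2$.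

\emph{Case (E2):} $w=1$, $k=11$, $c=7$, $x=4$, $r=\kappa=7$, $\kappa_0=6$, $|Z|=18$. Put $7=wr$ of the $Z^*$-edges into $E_N$ and the other $11\le12=(w+2)x$ into $E_W$. Put $h=3/7$ on the domino edges of $Z$ and $h=0$ at $S_1'$. At a full slot with $\zeta\le9$ neighbors in $Z$, put $\eta=(4-3\zeta/7)/(11-\zeta)$ on the other edges, so that the $h$-sum is $4=x$. Here $\eta\ge0$ as $27/7<4$, and $\eta\le3/7$ as $28-3\zeta\le33-3\zeta$. We impose (a), (b), and $h$-sums exactly $3$ on $Z$ and at most $4$ on the other left vertices, where the fractional value is at most $7\cdot\frac37=3$. After rounding, a $Z$-label has at most $3+1$ edges in $E_W$ and at most $4+1$ in $E_N$, and other left vertices have at most $4$ and at most $c=7$. So (d) holds, and (e) holds because each $Z$-label has $4=\kappa_0-2$ domino edges in $E_N$.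
\end{proof}

\subsection{Coloring}

\begin{proof}[Proof of Proposition~\ref{prop:schedule}]
Take the partition of Lemma~\ref{lem:split}. In the graph with edge set $E_W$, replace $Z^*$ by $w+2$ \emph{copies} and distribute its edges among them so that each copy has degree at most $x$; in the graph with edge set $E_N$, use $w$ copies of degree at most $r$. This is possible by (c). By (a), (b), (d), the resulting graphs $G_W$ and $G_N$ have maximum degree at most $x$ and $r$. Any proper coloring of $G_W$ with $x$ colors (the wide layers) and of $G_N$ with $r$ colors (the narrow layers) gives (S1) and (S2), since each copy has at most one edge per layer and $S_1'$ has no edge in $G_W$. For the class that is not major take any such coloring, by Theorem~\ref{thm:konig}. For the major class, with graph $H\in\{G_W,G_N\}$ and $\kappa$ colors, we choose the coloring with (S3) in mind.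

Call a slot \emph{tight} if it is full, or if it is $S_1'$ and $H=G_N$. Tight slots have degree exactly $\kappa$ in $H$, and every domino edge of $H$ ends at a tight slot. If $\kappa$ is even, let $H_0=H$. If $\kappa$ is odd, take a proper $\kappa$-edge-coloring of $H$, set one color class aside as a layer, and let $H_0$ consist of the other edges. In both cases $H_0$ has maximum degree at most $\kappa_0$, and tight slots have degree exactly $\kappa_0$ in $H_0$, because they met every color.

Now split $H_0=H_L\sqcup H_R$. Divide the edges at each copy of $Z^*$ into two sets of size at most $\kappa_0/2$. Divide the domino edges so that every tight slot has $\kappa_0/2$ edges in each part, every left vertex has at most $\kappa_0/2$ domino edges in each part, and every $Z$-label whose $Z^*$-edge is in $H_0$ has at most $\kappa_0/2-1$ domino edges in each part. These are integer bounds as in Lemma~\ref{lem:round}, applied to the graph of domino edges of $H_0$; this is where $\kappa_0$ has to be even. The constant $\frac12$ satisfies them, because left degrees in $H_0$ are at most $\kappa_0$, and a $Z$-label with $Z^*$-edge in $H_0$ has at most $\kappa_0-2$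 domino edges there by (e). So the division exists, and $H_L$ and $H_R$ have maximum degree at most $\kappa_0/2$. Color each with $\kappa_0/2$ colors; these are the layers of $\Lambda_L$ and $\Lambda_R$. Together with the layer set aside, if any, this is a proper $\kappa$-edge-coloring of $H$.

To verify (S3), let $v\in Z$. If its $Z^*$-edge is in $H_L$, then $v$ has only domino edges in $H_R$, at most $\kappa_0/2-1$ of them, so one layer of $\Lambda_R$ is free; the same argument with $L$ and $R$ interchanged covers $H_R$. Otherwise $v$ has only domino edges in $H_0$, at most $\kappa-2\le\kappa_0-1$ of them by (e), so one of the $\kappa_0$ layers of $\Lambda_L\cup\Lambda_R$ is free.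
\end{proof}

\section{The layers}\label{sec:assembly}

\begin{proposition}\label{prop:g3}
In cases (I) and (II), $\Theta(K_{m,n})\le k$.
\end{proposition}

\begin{proof}
Take the schedule of Proposition~\ref{prop:schedule} and discard the dummies. The layer containing the $Z^*$-edge of a $Z$-label $v$ is its \emph{$z$-layer}. In each wide layer give the $Z$-labels with this $z$-layer distinct \emph{roles} from $\{1,\dots,w+1,\mathrm{top}\}$, and in each narrow layer distinct roles from $\{2,\dots,w+1\}$; there are enough roles by (S2).

\emph{Pieces.} Each label receives one piece in each layer.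
\begin{enumerate}
\item[(P1)] In the layer of a domino edge at a slot of column $j$, the label is a cell label with piece $P_j\cup P_{j+1}$. The slot $S_1$ gives the cell $\Psi_1$ in wide and $\Phi_1$ in narrow layers, and $S_1'$ gives $\Psi_1$. For $2\le j\le w+1$, $S_j$ gives $\Psi_j$. For $j\ge w+2$, $S_j$ gives $\Phi_j$ and $S_j'$ gives $\Psi_j$. The vertex $z$ is added to the piece if the slot is one of $S_1,S_2,\dots,S_{w+2}$.
\item[(P2)] A $Z$-label $v$ with role $j\ne\mathrm{top}$ has in layer $\sigma(v)$ the \emph{second piece}, which is $\{L_j,L_{j+1}\}$ if $\sigma(v)\in\Lambda_L$ and $\{R_j,R_{j+1}\}$ if $\sigma(v)\in\Lambda_R$. In its $z$-layer it has the \emph{$z$-piece}, made of $z$ and the other of these two sets.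
\item[(P3)] A $Z$-label with role top has the piece $P_1\cup\{z\}$ in its $z$-layer.
\item[(P4)] The pairs that a label has not yet covered are its pieces in its remaining layers, one pair per layer.
\end{enumerate}

\emph{The pieces fit and cover $A$.} By (S1) the $c$ domino edges of a label, and the $Z^*$-edge of a $Z$-label, lie in different layers. So each label has $k-c=g$ layers without a domino, and by Corollary~\ref{cor:columns} it has $g$ uncovered pairs. A role $j\le w+1$ uses two of these layers, the $z$-layer and the free layer $\sigma(v)$, and covers the two pairs $P_j,P_{j+1}$, which were uncovered because $j+1\le w+2$. The role top uses one layer for the uncovered pair $P_1$. Hence the numbers of remaining layers and pairs agree in (P4), and every label covers all pairs. It also covers $z$: labels of $K_1$ at $S_1$, of $C_j$ at $S_j$, of $K_2\cup F$ at $S_{w+2}$, and of $Z$ in their $z$-layer.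

\emph{Every layer is admissible}, with $j_0=1$ if it is wide and $j_0=2$ if it is narrow. For (L1): a slot has at most one edge in the layer, and different slots with an edge in the layer give different cells, since $S_1'$ has no edge in a wide layer. The only front cells given out are $\Phi_j$ with $j\ge w+2$ and, in narrow layers, $\Phi_1$. The cells where $z$ is added are $\Psi_1$ (wide), $\Phi_1$ (narrow), $\Psi_2,\dots,\Psi_{w+1}$ and $\Phi_{w+2}$, all permitted. The pieces in (P4) are rungs. Condition (L4), and the restrictions on $z$ in (L3), hold by the choice of roles: a $z$-piece at column $j$ belongs to the unique label with role $j$ in this layer, and $j\ge j_0$.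

It remains to see that the rail labels of a column use one rail. In a layer of $\Lambda_L$, second pieces are on left rails by definition. A $z$-piece in this layer belongs to a label $v$ with $\sigma(v)\in\Lambda_R$ by (S3); its second piece is on the right rail, so its $z$-piece is on the left rail. Thus only left rails are used. Interchanging $L$ and $R$, only right rails are used in a layer of $\Lambda_R$. A layer outside $\Lambda_L\cup\Lambda_R$ contains no second piece, so each column has at most one rail label.

By Lemma~\ref{lem:planar} the $k$ layers are planar, and their union is $K_{m,n}$.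
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $(m,n)$ is not exceptional, apply Theorem~\ref{thm:BHM}. Let $(m,n)$ be exceptional. By \eqref{eq:euler} and Lemma~\ref{lem:basic}, $\Theta(K_{m,n})\ge k=\lceil mn/(2(m+n-2))\rceil$ and $g\ge2$. The bound $\Theta(K_{m,n})\le k$ is Proposition~\ref{prop:g2} if $g=2$. If $g\ge3$, Lemma~\ref{lem:cases} applies: cases (I) and (II) are Proposition~\ref{prop:g3}, and case (III), where $k=6$, is \eqref{eq:1929}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{bib}
\emph{An annotated bibliography on the thickness, outerthickness, and arboricity of a graph},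
\texttt{https://core.ac.uk/download/250105055.pdf}.

\end{thebibliography}
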